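# Weakly measurable orbits of adjoint semigroups on $C(K)$

## Weak measurability forces norm continuity on $C(K)$

Throughout, scalars are real or complex, and "measurable" without further qualification means Lebesgue measurable. We work in ZFC.

**Theorem 1 (ZFC).** Let $K$ be a compact Hausdorff space, let $T(t)$, $t\ge 0$, be a $C_0$-semigroup of bounded operators on $C(K)$, and let $x^*\in C(K)^*$. If the orbit $t\mapsto T^*(t)x^*$ is weakly measurable, then it is norm continuous on $(0,\infty)$.

Let us unpack this. Write $E=C(K)$, so $E^*=M(K)$, the finite regular Borel measures with the total variation norm. A $C_0$-semigroup is a family of bounded operators with $T(0)=I$, $T(t+s)=T(t)T(s)$ and $t\mapsto T(t)x$ norm continuous for each $x\in E$. It is bounded in operator norm on bounded intervals. The adjoints $T^*(t)$ form a semigroup on $E^*$, but their orbits need not be norm continuous. All we get for free is that $t\mapsto \langle T^*(t)x^*,x\rangle=\langle x^*,T(t)x\rangle$ is continuous for each $x\in E$. The hypothesis tests the orbit against more functionals: *weakly measurable* means that $t\mapsto\langle x^{**},T^*(t)x^*\rangle$ is Lebesgue measurable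 for every $x^{**}\in E^{**}$. *Weakly Borel measurable* means the same with "Borel measurable".

The vectors with a good orbit form the set
$$E^\odot=\{x^*\in E^*:\ t\mapsto T^*(t)x^*\text{ is norm continuous on }[0,\infty)\}.$$

The question behind the theorem comes from the paper "Some Recent Results On Adjoint Semigroups". For *positive* $C_0$-semigroups on $C(K)$ it is a ZFC result that a weakly *Borel* measurable orbit is norm continuous for $t>0$. The paper asks whether weak *Lebesgue* measurability suffices. It says that this is true under certain set-theoretical assumptions, and that it is open whether ZFC alone proves it. Call the statement (S):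

> for every compact Hausdorff $K$, every positive $C_0$-semigroup on $C(K)$ and every $x^*\in C(K)^*$, if the orbit of $x^*$ is weakly measurable, then it is norm continuous for $t>0$.

Theorem 1 contains (S), so **(S) is provable in ZFC**, and positivity is not needed.

**Consequence for groups.** If $T(t)$ extends to a $C_0$-group on $C(K)$, then the orbit of $x^*$ is weakly measurable if and only if $x^*\in E^\odot$. Indeed, if the orbit is weakly measurable, Theorem 1 gives continuity on $(0,\infty)$, in particular at $1$, and
$$T^*(h)x^*-x^*=T^*(-1)\big(T^*(1+h)x^*-T^*(1)x^*\big)\longrightarrow 0\qquad(h\downarrow0),$$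
so the orbit is continuous at $0$ as well. Conversely, a norm continuous orbit is weakly continuous, hence weakly measurable.

Two further results appear below: Theorem A, a measurability theorem for functions with values in $\ell^1$-sums, which carries the set-theoretic difficulty, and Theorem 2, a local version of Theorem 1 on all C\*-algebras.

## Weak against strong measurability

**Definition.** Let $\Lambda\subset\mathbb R$ be measurable and $X$ a Banach space. A function $f:\Lambda\to X$ is *weakly measurable* if $t\mapsto\langle h,f(t)\rangle$ is measurable for every $h\in X^*$. It is *strongly measurable* if it is an a.e. norm limit of simple measurable functions.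

**Pettis' theorem.** $f$ is strongly measurable if and only if it is weakly measurable and, after removal of a null set from $\Lambda$, has separable range.

Two consequences will be used. A weakly measurable function into a separable space is strongly measurable. A pointwise a.e. limit of a sequence of strongly measurable functions is strongly measurable, because weak measurability and the separable range both survive the limit.

*Example.* Let $f:[0,1]\to\ell^2([0,1])$, $f(t)=e_t$. For $h\in\ell^2([0,1])$ the function $t\mapsto\langle h,e_t\rangle$ vanishes off a countable set, so $f$ is weakly measurable. It is not strongly measurable: $\|e_t-e_s\|=\sqrt2$ for $t\ne s$, and a set of full measure is uncountable, so no null set can be removed to make the range separable.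

**Definition.** For Banach spaces $X_i$ ($i\in I$, $I$ any set), $\ell^1(X_i)_{i\in I}$ is the space of families $x=(x_i)$ with $x_i\in X_i$ and $\|x\|=\sum_i\|x_i\|<\infty$. Each element has countable support.

Every bounded family $h_i\in X_i^*$ gives a bounded functional $x\mapsto\sum_i\langle h_i,x_i\rangle$ on this sum. This abundance of functionals is our main resource.

*Example.* Let $f:[0,1]\to\ell^1([0,1])$, $f(t)=e_t$ (here $X_i$ is the scalar field for each $i\in[0,1]$). This is *not* weakly measurable. Take a non-measurable $B\subset[0,1]$ and the functional with $h_i=1_B(i)$. Then $\langle h,f(t)\rangle=1_B(t)$. Compare with $\ell^2$: the same formula for $f$, the opposite answer, because the dual is larger.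

## Moving point masses, and partitions into null sets

**Translations on the circle.** Let $\mathbb T=\mathbb R/\mathbb Z$ and $T(t)g(s)=g(s+t)$ on $C(\mathbb T)$. Then $T^*(t)\delta_0=\delta_t$ (with $t$ read modulo $1$), and $\|\delta_t-\delta_s\|=2$ if $t-s\notin\mathbb Z$. So the orbit of $\delta_0$ is nowhere norm continuous, and Theorem 1 predicts that it is not weakly measurable. Indeed, for *any* $B\subset\mathbb T$, the map $\mu\mapsto\sum_{s\in B}\mu(\{s\})$ is a bounded functional on $M(\mathbb T)$. Its value on the orbit is $1_B(t)$, and we choose $B$ non-measurable. On the other hand, if $\mu=g\,ds$ with $g\in L^1(\mathbb T)$, then translations act continuously on $L^1$, so $\mu\in E^\odot$.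

**The toy model.** Consider a function $f(t)=e_{i(t)}$ from $\Lambda$ into $\ell^1(I)$, where $i:\Lambda\to I$ is any map. For $h\in\ell^\infty(I)=\ell^1(I)^*$ we have $\langle h,f(t)\rangle=h_{i(t)}$, so $f$ is weakly measurable exactly when
$$\{t\in\Lambda: i(t)\in S\}\ \text{ is measurable for every } S\subset I.$$
The fibres $\{t: i(t)=i\}$ form a partition of $\Lambda$, and the condition says that *every* union of fibres is measurable. Suppose all fibres are null and $\lambda(\Lambda)>0$. Then $f$ cannot be strongly measurable: a.e. value would lie in a separable set, hence in a countable set of unit vectors $e_i$ (they are at mutual distance $2$), and $\Lambda$ would be null up to countably many null fibres. So showing that weak measurability implies strong measurability here requires the following: *if a set of positive measure is partitioned into null sets, some union of pieces is non-measurable.* When the pieces are single points, a non-measurable set does it. When they are larger, we may not choose points inside a piece, since only whole pieces are tested. This is the real problem in small.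

## Strong measurability gives continuity

The first half of the proof of Theorem 1 is soft: it suffices to get *strong* measurability.

**Lemma B.** Let $T(t)$ be a $C_0$-semigroup on a Banach space $E$, $x^*\in E^*$, $\varphi(t)=T^*(t)x^*$, and $0\le a<b\le\infty$. If $\varphi$ is strongly measurable on $(a,b)$, then $\varphi$ is norm continuous on $(a,\infty)$.

**Proof.** We write an increment of $\varphi$ as the image of an earlier increment, and average over how much earlier.

Let $t\in(a,b)$ and choose $\delta>0$ with $a<t-3\delta$. Put $M=\sup_{0\le r\le2\delta}\|T(r)\|<\infty$. For $|h|<\delta$ and $r\in[\delta,2\delta]$ the semigroup law gives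
$$\varphi(t+h)-\varphi(t)=T^*(r)\big(\varphi(t+h-r)-\varphi(t-r)\big);$$
both arguments on the right are at least $t-3\delta>a\ge0$. The left side does not depend on $r$. Taking norms, integrating over $r\in[\delta,2\delta]$ and substituting $u=t-r$,
$$\delta\,\|\varphi(t+h)-\varphi(t)\|\le M\int_{t-2\delta}^{t-\delta}\|\varphi(u+h)-\varphi(u)\|\,du. \tag{1}$$
Here $u$ and $u+h$ lie in $(t-3\delta,t)\subset(a,b)$. The function $g=\varphi\,1_{(t-3\delta,t)}$ is strongly measurable, bounded and supported on a bounded interval, so it belongs to the Bochner space $L^1(\mathbb R;E^*)$. The integral in (1) is at most $\|g(\cdot+h)-g\|_{L^1(\mathbb R;E^*)}$, which tends to $0$ as $h\to0$ by continuity of translations in $L^1(\mathbb R;E^*)$. So $\varphi$ is continuous at $t$.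

If $t\ge b$, pick $t'\in(a,b)$. For small $|h|$ we have $\varphi(t+h)-\varphi(t)=T^*(t-t')\big(\varphi(t'+h)-\varphi(t')\big)$, which tends to $0$ by the first part. $\blacksquare$

## Measures on a metrizable space form an $\ell^1$-sum of separable spaces

The space $M(K)$ is usually non-separable, so Pettis' theorem does not apply directly. But it has a decomposition into separable blocks, once $K$ is metrizable.

**Lemma C.** Let $K_0$ be a compact metrizable space. Then $M(K_0)$ is isometric to $\ell^1(L^1(\mu_i))_{i\in I}$ for some family of Borel probability measures $\mu_i$, and each $L^1(\mu_i)$ is separable.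

**Proof.** The blocks come from a maximal family of mutually singular measures, and we verify that nothing is left over. If $K_0=\emptyset$ there is nothing to do. Otherwise let $(\mu_i)_{i\in I}$ be a maximal family of pairwise mutually singular Borel probability measures on $K_0$, by Zorn's lemma. For $\nu\in M(K_0)$ let $P_i\nu$ be the part of $\nu$ that is absolutely continuous with respect to $\mu_i$ in the Lebesgue decomposition. By uniqueness of that decomposition $P_i$ is linear. It is a norm-one projection onto $\{\nu:\nu\ll\mu_i\}\cong L^1(\mu_i)$ (Radon–Nikodym), and $|P_i\nu|\le|\nu|$. If $i\neq j$, then $P_j\nu\ll\mu_j\perp\mu_i$, so $P_iP_j=0$.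

Let $F\subset I$ be finite. The measures $\mu_i$, $i\in F$, live on disjoint Borel sets, hence so do the $P_i\nu$. With $|P_i\nu|\le|\nu|$ this gives $\sum_{i\in F}\|P_i\nu\|\le\|\nu\|$. Therefore $\sum_iP_i\nu$ converges absolutely. Put $\rho=\nu-\sum_iP_i\nu$. Since $P_i$ is continuous and $P_iP_j=0$ for $j\ne i$, we get $P_i\rho=P_i\nu-P_i\nu=0$, that is, $\rho\perp\mu_i$ for every $i$. If $\rho\ne0$, then $|\rho|/\|\rho\|$ could be added to the family, contrary to maximality. So $\nu=\sum_iP_i\nu$, a sum with countably many nonzero, mutually singular terms, and hence $\|\nu\|=\sum_i\|P_i\nu\|$. Conversely, if $\nu_i\ll\mu_i$ and $\sum_i\|\nu_i\|<\infty$, then $\nu=\sum_i\nu_i$ satisfies $P_i\nu=\nu_i$. This is the claimed isometry.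

Finally, $C(K_0)$ is separable because $K_0$ is compact metrizable, and it is dense in $L^1(\mu_i)$. So $L^1(\mu_i)$ is separable. $\blacksquare$

Metrizability matters for the last line. On $K=\{-1,1\}^{\mathbb R}$ with the product $\mu$ of fair coin measures, any two distinct coordinate functions are at $L^1(\mu)$-distance $1$ (they differ by $2$ with probability $\frac12$), so $L^1(\mu)$ is not separable.

We now need to know that weakly measurable functions into $\ell^1$-sums of separable spaces are strongly measurable.

**Theorem A (ZFC).** Let $\Lambda\subset\mathbb R$ be measurable and $X=\ell^1(X_i)_{i\in I}$, where every $X_i$ is separable and $I$ is arbitrary. Every weakly measurable $f:\Lambda\to X$ is strongly measurable.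

## Theorem A, first part: countably many functionals compute every weighted norm

Write $f=(f_i)_{i\in I}$ and $u_i(t)=\|f_i(t)\|$, so that $\sum_iu_i(t)=\|f(t)\|<\infty$.

**Step 0. Making the index set a set of reals.** *Purpose: to be able to separate finitely many indices by rational intervals.* Each $f(t)$ has countable support and $\Lambda$ has at most $\mathfrak c$ points, so at most $\mathfrak c\cdot\aleph_0=\mathfrak c$ indices have $f_i\not\equiv0$. Discard the others. The function $f$ stays weakly measurable in the smaller sum, since a functional there extends to $X$ by composing it with the coordinate projection. A set of cardinality at most $\mathfrak c$ can be relabelled as a subset of $\mathbb R$. So from now on $I\subset\mathbb R$.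

**Step 1. For every bounded $c:I\to[0,\infty)$, the function $t\mapsto\sum_ic_iu_i(t)$ is measurable.** *Purpose: weak measurability speaks about linear functionals; we convert it into a statement about norms.* The natural attempt is to write $\sum_i c_i\|x_i\|$ as a supremum of functionals. A supremum over all choices of norming functionals would be uncountable, and measurability would be lost. We need a countable family that still suffices.

For each $i$ there is a sequence $(h_i^k)_{k\in\mathbb N}$ in the unit ball of $X_i^*$ with
$$\|x\|=\sup_k\mathrm{Re}\,\langle h_i^k,x\rangle\qquad(x\in X_i).$$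
To see this, let $(x^k)$ be dense in $X_i$ and, by Hahn–Banach, choose $h_i^k$ in the unit ball with $\langle h_i^k,x^k\rangle=\|x^k\|$. Then
$$\|x\|\le\|x^k\|+\|x-x^k\|\le\mathrm{Re}\,\langle h_i^k,x\rangle+2\|x-x^k\|,$$
and $\|x-x^k\|$ can be made arbitrarily small.

Let $Q$ be the set of all $\sigma:\mathbb R\to\mathbb N$ that are constant on each piece of some partition of $\mathbb R$ into finitely many intervals with endpoints rational or $\pm\infty$. There are countably many such partitions and countably many choices of values on each, so $Q$ is countable. For $\sigma\in Q$ let $x_\sigma^*\in X^*$ be the functional given by the bounded family $(c_ih_i^{\sigma(i)})_{i\in I}$. We claim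
$$\sup_{\sigma\in Q}\mathrm{Re}\,\langle x_\sigma^*,x\rangle=\sum_ic_i\|x_i\|\qquad(x\in X). \tag{2}$$
"$\le$" holds because $\|h_i^k\|\le1$. For "$\ge$", let $\varepsilon>0$. Choose a finite $F\subset I$ with $\sum_{i\notin F}c_i\|x_i\|<\varepsilon$, and then $k_i$ for $i\in F$ with
$$\sum_{i\in F}c_i\,\mathrm{Re}\,\langle h_i^{k_i},x_i\rangle\ge\sum_{i\in F}c_i\|x_i\|-\varepsilon.$$
The finitely many points of $F\subset\mathbb R$ can be separated by intervals with rational endpoints, so some $\sigma\in Q$ has $\sigma(i)=k_i$ for all $i\in F$. The indices outside $F$ contribute at least $-\varepsilon$ to $\mathrm{Re}\,\langle x^*_\sigma,x\rangle$, so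
$$\mathrm{Re}\,\langle x_\sigma^*,x\rangle\ge\sum_{i\in F}c_i\|x_i\|-2\varepsilon\ge\sum_{i}c_i\|x_i\|-3\varepsilon.$$
This proves (2). Put $x=f(t)$: the function $\sum_ic_iu_i=\sup_{\sigma\in Q}\mathrm{Re}\,\langle x_\sigma^*,f(\cdot)\rangle$ is a countable supremum of measurable functions, hence measurable.

In particular $\|f(\cdot)\|$ is measurable. More importantly, for *every* subset $S\subset I$, however wild, $\sum_{i\in S}u_i$ is measurable.

**Step 2. Only countably many components are not a.e. zero.** *Purpose: to isolate the indices that could spoil separability.* Each $f_i$ is weakly measurable with values in the separable space $X_i$, hence strongly measurable by Pettis. Let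
$$J=\{i\in I:\ u_i=0\text{ a.e.}\}.$$
Then $I\setminus J$ is countable. Indeed, $\Lambda_n=\{t\in\Lambda:|t|\le n,\ \|f(t)\|\le n\}$ is measurable by Step 1, and for every finite $F\subset I$
$$\sum_{i\in F}\int_{\Lambda_n}u_i\,d\lambda\le\int_{\Lambda_n}\|f\|\,d\lambda\le 2n^2.$$
So for each $n$ only countably many $i$ have $\int_{\Lambda_n}u_i\,d\lambda>0$. Since $\bigcup_n\Lambda_n=\Lambda$, every $i\notin J$ has this property for some $n$.

What remains is the family $(f_i)_{i\in J}$. Each $f_i$ with $i\in J$ vanishes off a null set, but $J$ may be uncountable, and the exceptional null sets may pile up.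

## A measure on all subsets of $J$, and where Ulam's theorem stops

We want: for a.e. $t$, $f_i(t)=0$ for all $i\in J$. Here is what one would try first. By Step 1 we may define, for *every* $S\subset J$,
$$\nu_n(S)=\int_{\Lambda_n}\sum_{i\in S}u_i\,d\lambda\le2n^2.$$
By monotone convergence $\nu_n$ is a finite countably additive measure on the full power set of $J$, and $\nu_n(\{i\})=0$ for each $i\in J$. If we can show $\nu_n(J)=0$ for all $n$, then $\sum_{i\in J}u_i=0$ a.e., which is what we want. There is a classical theorem of exactly this shape.

**Ulam's theorem.** A finite measure $\nu$ defined on all subsets of a set of cardinality at most $\aleph_1$ and vanishing on points is zero.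

**Proof.** For countable sets this is countable additivity. Otherwise take the set to be $\omega_1$. For $\beta<\omega_1$ fix an injection $e_\beta:\beta\to\mathbb N$, and put $A_{\alpha,k}=\{\beta>\alpha:e_\beta(\alpha)=k\}$. For fixed $k$ the sets $A_{\alpha,k}$ are pairwise disjoint in $\alpha$, because $e_\beta$ is injective. For fixed $\alpha$, $\bigcup_kA_{\alpha,k}$ is $\omega_1$ minus a countable set. If $\nu\ne0$, then for each $\alpha$ there is $k_\alpha$ with $\nu(A_{\alpha,k_\alpha})>0$. Uncountably many $\alpha$ share one value $k$, giving uncountably many disjoint sets of positive measure, which is impossible for a finite measure. $\blacksquare$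

So if the continuum hypothesis holds, then $|J|\le\mathfrak c=\aleph_1$, and we are done. Without an assumption on $\mathfrak c$, Step 0 gives only $|J|\le\mathfrak c$, the theorem above does not cover the case $|J|>\aleph_1$, and the argument stops. The passage from $f$ to $\nu_n$ has also thrown something away. The measure $\nu_n$ knows the masses attached to sets of indices, but it has forgotten *which times $t$* carry them. These times live on the real line, where null sets have null $G_\delta$ hulls and open sets have countable descriptions. We must bring this back.

## Theorem A, second part: null hulls and a Tonelli contradiction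

The classical way to contradict a well-ordered pile of null sets is to compute a double integral over a "triangle" in two orders. Suppose the null sets $Z_\alpha$, $\alpha<\kappa$, increase with $\alpha$ to a set of positive measure, and consider
$$\sum_{\alpha<\kappa}1_{Z_\alpha}(s)\,u_{i_\alpha}(t).$$
Integrating in $s$ first gives $0$, and integrating in $t$ first should give something positive. The catch is that Tonelli's theorem needs this function to be measurable in $(s,t)$ *jointly*. It is an uncountable sum of products, and nothing controls how $Z_\alpha$ varies with $\alpha$.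

The way out is to replace each $Z_\alpha$ by a null $G_\delta$ set containing it. An open set is a countable union of dyadic intervals from a fixed list, so it is described by a sequence of zeros and ones. If we expand in the dyadic intervals, then the coefficient of each one is a sum of the $u_{i_\alpha}(t)$ over *some* subset of indices. That subset is completely uncontrolled, but Step 1 makes the sum over any subset measurable. So the arbitrary choice of hulls costs nothing.

**Step 3. For a.e. $t$ we have $f_i(t)=0$ for all $i\in J$.** *Purpose: to show that the null sets in $J$ do not pile up to positive measure.* For $S\subset J$ put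
$$Z_S=\{t\in\Lambda:\ u_i(t)\ne0\text{ for some }i\in S\}=\Big\{t\in\Lambda:\ \sum_{i\in S}u_i(t)>0\Big\},$$
which is measurable by Step 1 with $c=1_S$. We must prove $\lambda(Z_J)=0$. Suppose $\lambda(Z_J)>0$.

**Step 3a. A smallest bad set.** *Purpose: to arrange that all proper initial segments are null.* Among all $S\subset J$ with $\lambda(Z_S)>0$ choose one of minimal cardinality $\kappa$, and regard $\kappa$ as an initial ordinal, that is, an ordinal not equinumerous with any smaller ordinal (for instance $\omega_1$, all of whose elements are countable). Enumerate $S=\{i_\alpha:\alpha<\kappa\}$ bijectively. Since $\lambda(Z_{\{i\}})=0$ for $i\in J$, a finite $S$ would have $\lambda(Z_S)=0$; so $\kappa$ is infinite. For $\alpha<\kappa$ put $S_\alpha=\{i_\beta:\beta\le\alpha\}$. Because $\kappa$ is an infinite initial ordinal, $|S_\alpha|<\kappa$, and therefore $\lambda(Z_{S_\alpha})=0$ by minimality.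

**Step 3b. The hulls and the function $F$.** *Purpose: to set up the double integral.* Choose null $G_\delta$ sets $G_\alpha\supset Z_{S_\alpha}$, say $G_\alpha=\bigcap_{n}U_{\alpha,n}$ with $U_{\alpha,n}\subset\mathbb R$ open and decreasing in $n$. Define
$$F(s,t)=\sum_{\alpha<\kappa}1_{G_\alpha}(s)\,u_{i_\alpha}(t)\qquad(s\in\mathbb R,\ t\in\Lambda).$$

**Step 3c. $F$ is measurable for the product of the Lebesgue $\sigma$-algebras.** *Purpose: to allow Tonelli.* Let $(B_m)_{m\in\mathbb N}$ enumerate the dyadic intervals $[k2^{-p},(k+1)2^{-p})$ with $k\in\mathbb Z$, $p\in\{0,1,2,\dots\}$. Two of them are nested or disjoint, each has length at most $1$, and every point of an open set $U$ lies in some $B_m\subset U$. Hence every such $B_m$ is contained in a maximal one, and $U$ is the disjoint union of the maximal $B_m$ contained in $U$. So there are $a_{\alpha,n,m}\in\{0,1\}$ with $1_{U_{\alpha,n}}=\sum_ma_{\alpha,n,m}1_{B_m}$. All terms being nonnegative, we may interchange sums: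
$$F_n(s,t):=\sum_{\alpha<\kappa}1_{U_{\alpha,n}}(s)\,u_{i_\alpha}(t)=\sum_m1_{B_m}(s)\sum_{\alpha<\kappa}a_{\alpha,n,m}\,u_{i_\alpha}(t). \tag{3}$$
For fixed $n$ and $m$, the inner sum is $\sum_ic_iu_i(t)$ with $c_{i_\alpha}=a_{\alpha,n,m}$ and $c_i=0$ for $i\notin S$. By Step 1 it is a measurable function of $t$. So (3) is a *countable* sum of products of measurable functions of $s$ and of $t$, and $F_n$ is product measurable. As $n\to\infty$, $1_{U_{\alpha,n}}\to1_{G_\alpha}$ pointwise. Since $\sum_\alpha u_{i_\alpha}(t)\le\|f(t)\|<\infty$, dominated convergence for sums gives $F_n(s,t)\to F(s,t)$ for every $(s,t)$. So $F$ is product measurable.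

**Step 3d. Integrating in $s$ first gives $0$.** *Purpose: the first side of the contradiction.* Fix $t\in\Lambda$. Only countably many $u_{i_\alpha}(t)$ are nonzero, and each $G_\alpha$ is null, so $\int F(s,t)\,ds=\sum_\alpha\lambda(G_\alpha)u_{i_\alpha}(t)=0$. By Tonelli, $\iint F=0$.

**Step 3e. Integrating in $t$ first gives a positive number.** *Purpose: the second side.* Let $s\in Z_S$ and choose $\alpha<\kappa$ with $u_{i_\alpha}(s)\ne0$. For every $\beta$ with $\alpha\le\beta<\kappa$ we have $i_\alpha\in S_\beta$, so $s\in Z_{S_\beta}\subset G_\beta$. Now let $t\in\Lambda\setminus Z_{S_\alpha}$, which is a.e. $t\in\Lambda$. Then $u_{i_\beta}(t)=0$ for all $\beta\le\alpha$, hence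
$$F(s,t)\ \ge\ \sum_{\alpha\le\beta<\kappa}u_{i_\beta}(t)=\sum_{i\in S}u_i(t).$$
The right side is strictly positive for $t\in Z_S$, and $\lambda(Z_S)>0$ while $\lambda(Z_{S_\alpha})=0$. So $\int_\Lambda F(s,t)\,dt>0$. This holds for *every* $s$ in the set $Z_S$ of positive measure, so $\iint F>0$. This contradicts Step 3d. Hence $\lambda(Z_J)=0$.

**Step 4. Conclusion of Theorem A.** *Purpose: to assemble $f$ from countably many good pieces.* By Step 3, $f(t)=\sum_{i\in I\setminus J}f_i(t)$ for a.e. $t$, with the components viewed in $X$. By Step 2 this sum is countable and each $f_i$ is strongly measurable, and it converges in norm for each $t$. So $f$ is strongly measurable. $\blacksquare$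

In the toy model $f(t)=e_{i(t)}$ with null fibres, index the classes in $S$ by $\alpha<\kappa$. Then for $t\in Z_S$ with class number $\alpha(t)$, the function is $F(s,t)=1_{G_{\alpha(t)}}(s)$, and for all other $t$ it is $0$. Rebuilding Step 3 in this case first is a good exercise.

## Proof of Theorem 1

Let $\varphi(t)=T^*(t)x^*$ be weakly measurable, and suppose that $\varphi$ is not norm continuous at some $t_0>0$. Then there are $\varepsilon>0$, times $t_n>0$ with $t_n\to t_0$, and $x_n\in C(K)$ with $\|x_n\|\le1$ and
$$|\langle\varphi(t_n)-\varphi(t_0),x_n\rangle|\ge\varepsilon\qquad\text{for all }n. \tag{4}$$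

**Step 1. A separable invariant subalgebra that sees the discontinuity.** *Purpose: to replace $K$ by a metrizable space, so that Lemma C applies.* Start from the countable set $\{1\}\cup\{x_n:n\in\mathbb N\}$. Close it off, countably many times, under rational linear combinations, products and the operators $T(q)$ with $q\in\mathbb Q$, $q\ge0$; for complex scalars use $\mathbb Q+i\mathbb Q$-combinations and also complex conjugation. Each round adds countably many elements, so the union $D$ is countable, and it is closed under all these operations. Its norm closure $A$ is a separable closed unital subalgebra of $C(K)$, closed under conjugation. It is invariant under $T(q)$ for rational $q\ge0$, and then under every $T(t)$, because $T(t)y=\lim_{q\to t}T(q)y$ for $y\in A$.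

Consider the continuous map $\pi:K\to\prod_{d\in D}\{z:|z|\le\|d\|\}$, $\pi(\omega)=(d(\omega))_{d\in D}$, and let $K_0=\pi(K)$. This is a compact subset of a countable product of compact metric spaces, so it is compact metrizable, and it is a quotient of $K$. Each $d\in D$ has the form $g\circ\pi$ with $g$ a coordinate function. So $A$ is the isometric image, under $g\mapsto g\circ\pi$, of a closed unital conjugation-invariant subalgebra of $C(K_0)$ that separates the points of $K_0$. By Stone–Weierstrass this subalgebra is $C(K_0)$. Hence $A\cong C(K_0)$.

**Step 2. The orbit descends.** *Purpose: to check that the hypothesis and the discontinuity both survive the restriction.* Let $j:A\to C(K)$ be the inclusion and $S(t)=T(t)|_A$, a $C_0$-semigroup on $A$. Then $jS(t)=T(t)j$, so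
$$\varphi_0(t):=S^*(t)j^*x^*=j^*T^*(t)x^*=j^*\varphi(t)$$
is an orbit of $S^*(t)$. For $y^{**}\in A^{**}$ we have $\langle y^{**},\varphi_0(t)\rangle=\langle j^{**}y^{**},\varphi(t)\rangle$ with $j^{**}y^{**}\in C(K)^{**}$, so $\varphi_0$ is weakly measurable. Since $x_n\in A$ and $\|x_n\|\le1$, (4) gives $\|\varphi_0(t_n)-\varphi_0(t_0)\|\ge\varepsilon$. So $\varphi_0$ is not norm continuous at $t_0$.

**Step 3. Contradiction.** *Purpose: to combine the three ingredients.* By Lemma C, $A^*\cong M(K_0)$ is an $\ell^1$-sum of separable spaces. By Theorem A with $\Lambda=(0,\infty)$, $\varphi_0$ is strongly measurable on $(0,\infty)$. By Lemma B with $a=0$, $b=\infty$, applied to $S(t)$ on $A$, $\varphi_0$ is norm continuous on $(0,\infty)$. This contradicts Step 2. $\blacksquare$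

Only ZFC was used, and positivity of $T(t)$ was never used. So (S) is a theorem of ZFC.

## A local version on C\*-algebras

**Theorem 2 (ZFC).** Let $E$ be an arbitrary C\*-algebra, or real $C_0(\Omega)$ with $\Omega$ locally compact Hausdorff. Let $T(t)$ be any $C_0$-semigroup of bounded operators on $E$, let $x^*\in E^*$, and let $0\le a<b\le\infty$. The following are equivalent for $\varphi(t)=T^*(t)x^*$:

1. $\varphi$ is weakly Lebesgue measurable on $(a,b)$;
2. $\varphi$ is weakly Borel measurable on $(a,\infty)$;
3. $\varphi$ is strongly measurable on $(a,b)$;
4. $\varphi$ is norm continuous on $(a,\infty)$;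
5. $T^*(t)x^*\in E^\odot$ for all $t>a$.

So measurability on a small interval $(a,b)$ already gives norm continuity on all of $(a,\infty)$.

**Step 1. The implications other than (1)⇒(4).** *Purpose: to reduce the theorem to one implication.* If (4) holds, then each function $t\mapsto\langle x^{**},\varphi(t)\rangle$ is continuous on $(a,\infty)$, hence Borel, so (2) holds. A Borel function is Lebesgue measurable, so (2)⇒(1). A norm continuous function on an interval has separable range, so by Pettis (4)⇒(3), and (3)⇒(1) is part of Pettis' theorem. For (4)⇔(5) use $T^*(h)\varphi(t)=\varphi(t+h)$. If (4) holds and $t>a$, then $h\mapsto T^*(h)\varphi(t)$ is continuous on $[0,\infty)$, so $\varphi(t)\in E^\odot$. Conversely, (5) says that $\varphi$ is continuous on $[t,\infty)$ for every $t>a$, hence on $(a,\infty)$.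

**Step 2. Reduction of (1)⇒(4) to separable subalgebras.** *Purpose: to isolate the one fact about duals that is needed.* Suppose (1) holds and (4) fails at some $t_0>a$. Choose $t_n>a$, $t_n\to t_0$, and $x_n$ in the unit ball of $E$ as in (4). Close $\{x_n\}$ off countably often under $\mathbb Q+i\mathbb Q$-linear combinations (rational ones in the real case), products, adjoints and $T(q)$, $q\in\mathbb Q$, $q\ge0$. The norm closure $A$ of the resulting countable set $D$ is a separable closed $T$-invariant subalgebra, and a C\*-subalgebra in the C\*-case. As in Step 2 of the proof of Theorem 1, $\varphi_0=j^*\varphi$ is an orbit of the adjoint of $T(t)|_A$. It is weakly measurable on $(a,b)$ and is not norm continuous at $t_0$. If $A^*$ is an $\ell^1$-sum of separable spaces, then Theorem A with $\Lambda=(a,b)$ makes $\varphi_0$ strongly measurable on $(a,b)$, and Lemma B makes it norm continuous on $(a,\infty)$, a contradiction. So the following lemma completes the proof.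

**Lemma D.** If $A$ is a separable C\*-algebra, or a separable closed subalgebra of real $C_0(\Omega)$, then $A^*$ is an $\ell^1$-sum of separable Banach spaces.

**Proof, real case.** The plan is to identify $A$ with a space $C_0(\Omega_0)$ and repeat Lemma C. Let $D$ be a countable dense subset of $A$, and let $\Omega^+=\Omega\cup\{\infty\}$ be the one-point compactification of $\Omega$ (with $\infty$ isolated if $\Omega$ is compact), so that functions in $C_0(\Omega)$ extend by $0$ at $\infty$. Put $\pi(\omega)=(d(\omega))_{d\in D}$. The image $L=\pi(\Omega^+)\subset\prod_{d\in D}[-\|d\|,\|d\|]$ is compact metrizable, and $p=\pi(\infty)$ is the zero sequence. Via $g\mapsto g\circ\pi$, $A$ is isometric to a closed subalgebra $B$ of $C(L)$ whose elements vanish at $p$ and which separates the points of $L$. The algebra $B+\mathbb R1$ is closed (a closed subspace plus a finite-dimensional one), unital and separates points, so it equals $C(L)$ by Stone–Weierstrass. If $g\in C(L)$ and $g(p)=0$, write $g=b+c1$ with $b\in B$. Evaluation at $p$ gives $c=0$, so $g\in B$. Hence $A\cong C_0(\Omega_0)$ with $\Omega_0=L\setminus\{p\}$, which is locally compact, second countable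 and metrizable.

Finite Borel measures on $\Omega_0$ are regular, $A^*=M(\Omega_0)$, and the proof of Lemma C applies word for word. At the end one uses that $C_0(\Omega_0)$ is separable and dense in each $L^1(\mu_i)$.

**Proof, C\*-case.** The plan is the same with "mutually singular measures" replaced by "states with orthogonal central supports". We use the following standard facts (Takesaki, *Theory of Operator Algebras I*, Ch. III.2). The bidual $A^{**}$ is a von Neumann algebra with predual $A^*$, and normal states of $A^{**}$ are the same as states of $A$. A representation $\pi$ of $A$ has a normal extension $\pi''$ to $A^{**}$, and there is a central projection $z(\pi)\in A^{**}$ with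
$$\ker\pi''=(1-z(\pi))A^{**},\qquad z(\pi)A^{**}\cong\pi(A)''.$$
For example, if $A=C(K_0)$ and $\omega$ is given by a probability measure $\mu$, then $\pi_\omega(A)''$ is $L^\infty(\mu)$ acting on $L^2(\mu)$ by multiplication, whose predual is $L^1(\mu)$: these are the blocks of Lemma C.

*Exhaustion.* By Zorn's lemma let $(\omega_i)_{i\in I}$ be a maximal family of states of $A$ whose central projections $z_i=z(\pi_{\omega_i})$, formed with the GNS representations, are pairwise orthogonal. Put $z=1-\sum_iz_i$, a central projection. We show $z=0$. Suppose not. Take a normal state $\omega'$ of $A^{**}$ with $\omega'(z)>0$ and put $\omega(x)=\omega'(zx)/\omega'(z)$. As $z$ is central, $zx=zxz$, so $\omega$ is a normal state, that is, a state of $A$, and $\omega(z)=1$. Let $\xi$ be the cyclic vector of $\pi_\omega$. By normality $\omega(x)=\langle\pi_\omega''(x)\xi,\xi\rangle$ for all $x\in A^{**}$, so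
$$\|\pi_\omega''(1-z)\xi\|^2=\langle\pi_\omega''(1-z)\xi,\xi\rangle=\omega(1-z)=0.$$
The projection $\pi_\omega''(1-z)$ commutes with $\pi_\omega(A)$, hence vanishes on the dense subspace $\pi_\omega(A)\xi$, hence is $0$. So $1-z\in\ker\pi_\omega''=(1-z(\pi_\omega))A^{**}$, which gives $1-z\le1-z(\pi_\omega)$, i.e. $z(\pi_\omega)\le z$. So $z(\pi_\omega)$ is orthogonal to every $z_i$. It is nonzero, since $\pi_\omega\ne0$, so $\omega$ is not already in the family, and adding it contradicts maximality. Hence $\sum_iz_i=1$.

*Splitting the dual.* Let $X_i=\{\psi\in A^*:\psi(x)=\psi(z_ix)\text{ for all }x\in A^{**}\}$, where elements of $A^*$ are viewed as normal functionals on $A^{**}$. This is the predual of $z_iA^{**}$. For $\psi\in A^*$ put $\psi_i(x)=\psi(z_ix)$, so $\psi_i\in X_i$. Let $F\subset I$ be finite and $\eta>0$. Choose $y_i$ in the unit ball of $z_iA^{**}$ with $\mathrm{Re}\,\psi(y_i)\ge\|\psi_i\|-\eta$. Since the $z_i$ are orthogonal central projections, $\|\sum_{i\in F}y_i\|\le1$, so $\sum_{i\in F}\|\psi_i\|\le\|\psi\|+|F|\eta$. Letting $\eta\to0$ we get $\sum_i\|\psi_i\|\le\|\psi\|$. So $\sum_i\psi_i$ converges in norm, and by normality its value at $x$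 is $\lim_F\psi\big(\sum_{i\in F}z_ix\big)=\psi(x)$. Thus $\psi=\sum_i\psi_i$ and $\|\psi\|=\sum_i\|\psi_i\|$. Conversely, if $\chi_i\in X_i$ with $\sum_i\|\chi_i\|<\infty$, then $\chi=\sum_i\chi_i$ satisfies $\chi(z_kx)=\sum_i\chi_i(z_iz_kx)=\chi_k(x)$, so its components are the $\chi_k$. Hence $A^*=\ell^1(X_i)_{i\in I}$ isometrically.

*Separable blocks.* $X_i$ is the predual of $z_iA^{**}\cong\pi_{\omega_i}(A)''$. The Hilbert space $H_{\omega_i}$ is the closure of $\pi_{\omega_i}(A)\xi_i$, where $\xi_i$ is the cyclic vector, and $A$ is separable, so $H_{\omega_i}$ is separable. The predual of a von Neumann algebra on $H_{\omega_i}$ is a quotient of the trace class operators on $H_{\omega_i}$, which form a separable space. So $X_i$ is separable. $\blacksquare$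

## Two limits: the heat semigroup at $t=0$, and translations on $L^1$

**The time $t=0$ cannot be included.** Consider the heat semigroup $T(t)g=p_t*g$ on $C(\mathbb T)$, with heat kernel $p_t(x)=\sum_{n\in\mathbb Z}e^{-4\pi^2n^2t}e^{2\pi inx}$, and let $x^*=\delta_0$. Since $p_t$ is even, $T^*(t)\delta_0=p_t\,dx$ for $t>0$. For $\tau>0$ the series converges uniformly in $x\in\mathbb T$ and $t\ge\tau$, so $t\mapsto p_t$ is continuous from $(0,\infty)$ to $C(\mathbb T)$, and hence $t\mapsto p_t\,dx$ is norm continuous in $M(\mathbb T)$ for $t>0$. Therefore the orbit is weakly Borel measurable on $[0,\infty)$: adding the single point $t=0$ does no harm. But $p_t\ge0$ and $\int p_t\,dx=1$, and $p_t\,dx$ is singular to $\delta_0$, so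
$$\|T^*(t)\delta_0-\delta_0\|=1+1=2\qquad\text{for all }t>0.$$
So in Theorem 1 the range $t>0$ (and in Theorem 2, $t>a$) cannot be replaced by a range that includes the left endpoint.

**The hypothesis on $E$ cannot be dropped**, even for positive groups on separable Banach lattices and weak *Borel* measurability. Let $E=L^1(\mathbb T)$ and $T(t)g(s)=g(s+t)$, a positive $C_0$-group. On $E^*=L^\infty(\mathbb T)$ the adjoint is $T^*(t)f(s)=f(s-t)$. Take $f=1_{[0,1/2)}$, so that $f_t:=T^*(t)f=1_{[t,t+1/2)}$ modulo $1$. For $0\le t\le\frac12$,
$$f_t=1_{[0,t+1/2)}-1_{[0,t)}.$$
Every $x^{**}\in L^\infty(\mathbb T)^*$ is a linear combination of positive functionals (a difference of two, for real scalars), and for positive $x^{**}$ the function $t\mapsto\langle x^{**},1_{[0,t)}\rangle$ is monotone on $[0,1]$, hence Borel. So $t\mapsto\langle x^{**},f_t\rangle$ is Borel on $[0,\frac12]$ for every $x^{**}$. Since $f_{t+1/2}=1-f_t$, it is Borel on $[0,1]$, and by periodicity on $[0,\infty)$. Thus the orbit is weakly Borel measurable. But if $t-s\notin\mathbb Z$, the two half-circles differ on a set of positive measure, so $\|f_t-f_s\|_\infty=1$. The orbit is nowhere norm continuous.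

By Lemma B this orbit is not strongly measurable on any interval $(a,b)$, since otherwise it would be continuous on $(a,\infty)$. So Theorem A must fail for $L^\infty(\mathbb T)$, and indeed $L^\infty(\mathbb T)$ cannot be an $\ell^1$-sum of separable spaces.
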